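\title{Orbit equivalence rigidity for linear actions on the $2$-torus and a family of non-isomorphic $\mathrm{II}_1$ factors}

\begin{abstract}
For $n\ge1$ let $\Gamma_n\le SL(2,\mathbb Z)$ be the free group generated by the two elementary matrices with off-diagonal entry $2n$, and let $\mathcal M_n=L^\infty(\mathbb T^2)\rtimes\Gamma_n$. We prove that the factors $\mathcal M_n$ are pairwise non-isomorphic, even after amplification. The main step is a rigidity theorem: if $\Gamma,\Lambda\le GL(2,\mathbb Z)$ and $\Gamma$ contains two non-commuting unipotents, then every measure preserving map of $\mathbb T^2$ that carries $\Gamma$-orbits onto $\Lambda$-orbits agrees, up to moving points inside their orbits, with an affine map that conjugates $\Gamma$ onto $\Lambda$. The proof constructs a projective substitute for the derivative of a map that is only measurable.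
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X=\mathbb T^2=\mathbb R^2/\mathbb Z^2$, with Haar measure $\lambda$. The group $GL(2,\mathbb Z)$ acts on $X$ by the automorphisms $x\mapsto\gamma x$, which preserve $\lambda$. For an integer $n\ge1$ let
\[
\Gamma_n=\Big\langle\begin{pmatrix}1&2n\\0&1\end{pmatrix},\begin{pmatrix}1&0\\2n&1\end{pmatrix}\Big\rangle\le SL(2,\mathbb Z),\qquad \mathcal M_n=L^\infty(X)\rtimes\Gamma_n .
\]
The group $\Gamma_n$ is free on the two given generators and acts freely and ergodically on $(X,\lambda)$, so the crossed product $\mathcal M_n$ is a factor of type $\mathrm{II}_1$ (Section~\ref{sec:reduction}); it is also full, which we shall not use. It is remarked in \cite{MG} (1984) that it is not known whether the factors $\mathcal M_n$ are isomorphic or not. The question is thus: for which pairs $n\ne m$ is $\mathcal M_n\cong\mathcal M_m$? The answer is that there is no such pair. We write $M^t$ for the amplification of a $\mathrm{II}_1$ factor $M$ by $t>0$.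

\begin{theorem}\label{thm:factors}
If $t,s>0$ and $\mathcal M_n^{\,t}\cong\mathcal M_m^{\,s}$, then $n=m$ and $t=s$. In particular $\mathcal M_n\cong\mathcal M_m$ if and only if $n=m$.
\end{theorem}

One can argue for either guess. The Fourier transform identifies $L^\infty(X)$ with the von Neumann algebra of the group $\mathbb Z^2$, and $\mathcal M_n$ with that of $\mathbb Z^2\rtimes\Gamma_n$, where $\gamma$ acts on $\mathbb Z^2$ by the transpose of $\gamma^{-1}$. The abelianization of this group is $(\mathbb Z^2/2n\mathbb Z^2)\oplus\mathbb Z^2$, so the groups are pairwise non-isomorphic, and one may hope that the algebras remember the number $2n$. On the other hand, the acting group is the same abstract group for all $n$, the measure space is the same, and a crossed product sees the action through the measurable partition of $X$ into orbits. A measurable bijection that matches two such partitions has no reason to respect the topology or the group structure of the torus. The main result says that it must, as soon as one of the groups contains enough unipotent elements. We call $q\in GL(2,\mathbb Z)$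 \emph{unipotent} if $q\ne1$ and $(q-1)^2=0$.

\begin{theorem}\label{thm:oe}
Let $\Gamma,\Lambda\le GL(2,\mathbb Z)$, where $\Gamma$ contains two non-commuting unipotents. Let $\theta:X\to X$ be a measure preserving automorphism with $\theta(\Gamma x)=\Lambda\theta(x)$ for a.e.\ $x$. Then there are $S\in GL(2,\mathbb Z)$ and $\tau\in X$ fixed by $\Lambda$ with
\[
S\Gamma S^{-1}=\Lambda,\qquad\theta(x)\in\Lambda(Sx+\tau)\quad\text{for a.e.\ }x .
\]
\end{theorem}

Nothing is assumed about $\Lambda$, and $\Gamma$ may have infinite index in $GL(2,\mathbb Z)$. This matters for Theorem~\ref{thm:factors}: for $n\ge2$ the group $\Gamma_n$ is a proper subgroup of rank $2$ of the free group $\Gamma_1$, while a subgroup of finite index $j$ in $\Gamma_1$ has rank $j+1$; so $\Gamma_n$ has infinite index in $\Gamma_1$. One unipotent is not enough.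

\begin{example}\label{ex:one}
Let $\Gamma=\Lambda$ be generated by $q(x_1,x_2)=(x_1+x_2,x_2)$, and let $\theta(x_1,x_2)=(x_1+x_2^2,x_2)$, with $x_2$ represented in $[0,1)$. Then $\theta$ preserves $\lambda$ and commutes with $q$, so it maps orbits onto orbits. If the conclusion of Theorem~\ref{thm:oe} held, $\theta$ would agree with one of the affine maps $x\mapsto q^j(Sx+\tau)$ on a set of positive measure. On that set $x_1+x_2^2\equiv ax_1+bx_2+\tau_1\pmod 1$ with $a,b\in\mathbb Z$ and $\tau_1$ fixed. For $a\ne1$ this has finitely many solutions $x_1$ for each $x_2$, and for $a=1$ it has finitely many solutions $x_2$, so the set is null.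
\end{example}

For $\Gamma\le GL(2,\mathbb Z)$ let $\mathcal R_\Gamma=\{(x,\gamma x):x\in X,\ \gamma\in\Gamma\}$ be the orbit equivalence relation. Let $\operatorname{Aut}(\mathcal R_\Gamma)$ be the group of measure preserving automorphisms $\theta$ of $X$, modulo null sets, with $\theta(\Gamma x)=\Gamma\theta(x)$ a.e., let $[\mathcal R_\Gamma]$ be the normal subgroup of those with $\theta(x)\in\Gamma x$ a.e.\ (the full group), and put $\operatorname{Out}(\mathcal R_\Gamma)=\operatorname{Aut}(\mathcal R_\Gamma)/[\mathcal R_\Gamma]$.

\begin{corollary}\label{cor:main}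
\begin{enumerate}
\item[(i)] If $\Gamma\le SL(2,\mathbb Z)$ is free and contains two non-commuting unipotents, and $\Lambda\le GL(2,\mathbb Z)$ is arbitrary, then $L^\infty(X)\rtimes\Gamma\cong L^\infty(X)\rtimes\Lambda$ if and only if $\Gamma$ and $\Lambda$ are conjugate in $GL(2,\mathbb Z)$.
\item[(ii)] Let $\Gamma\le GL(2,\mathbb Z)$ contain two non-commuting unipotents, let $\mathcal N$ be its normalizer in $GL(2,\mathbb Z)$ and $X^\Gamma$ its set of fixed points in $X$. Then $\operatorname{Out}(\mathcal R_\Gamma)\cong(X^\Gamma\rtimes\mathcal N)/\Gamma$.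
\end{enumerate}
\end{corollary}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:factors} and Corollary~\ref{cor:main} from Theorem~\ref{thm:oe}; no operator algebras appear after it. Section~\ref{sec:idea} explains the proof of Theorem~\ref{thm:oe}, which occupies Sections~\ref{sec:setup}--\ref{sec:end}.

\medskip\noindent\emph{Conventions.} All acting groups are countable, so we discard countably many null sets without comment and take maps to be Borel. We write $P^1$ for the space of lines through $0$ in $\mathbb R^2$, with a fixed compatible metric, $[v]$ for the line spanned by $v\ne0$, $\gamma^{\top}$ for the transpose of $\gamma$, and $\operatorname{Prob}(Z)$ for the Borel probability measures on $Z$.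

\section{From factors to orbit equivalence}\label{sec:reduction}

We begin with three elementary facts about linear maps of the torus.

\begin{lemma}\label{lem:affine}
Two maps $x\mapsto Ax+a$ and $x\mapsto A'x+a'$ of $X$, with $A,A'\in M_2(\mathbb Z)$ and $a,a'\in X$, that agree on a set of positive measure have $A=A'$ and $a=a'$. In particular every subgroup of $GL(2,\mathbb Z)$ acts freely on a conull invariant subset of $X$.
\end{lemma}

\begin{proof}
If $A\ne A'$, the set where the maps agree is empty or a coset of $\ker(A-A')$, a proper closed subgroup of $X$. A closed subgroup of finite index is open and $X$ is connected, so this subgroup has infinite index and is null.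
\end{proof}

\begin{lemma}\label{lem:unipotent}
Let $q\in GL(2,\mathbb Z)$ be unipotent.
\begin{enumerate}
\item[(a)] There are a primitive $l\in\mathbb Z^2$ and $a\in\mathbb Z^2\setminus0$ with $l\cdot a=0$ and $qx=x+(l\cdot x)a$. The fixed line of $q$ is $[a]=l^\perp$, and the vectors of $\mathbb Z^2$ fixed by $q^\top$ form $\mathbb Zl$.
\item[(b)] If $f\in L^2(X)$ is invariant under $q^j$ for some $j\ge1$, then its Fourier coefficients vanish outside $\mathbb Zl$; that is, $f$ is a function of $l\cdot x\in\mathbb R/\mathbb Z$.
\item[(c)] Two unipotents commute if and only if they have the same fixed line. If $q_1,q_2$ are non-commuting unipotents, every subgroup of $GL(2,\mathbb Z)$ that contains $q_1^j$ and $q_2^j$ for some $j\ge1$ acts ergodically on $X$.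
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integer matrix $q-1$ has rank one, so its rows are integer multiples of one primitive vector $l$, and $q-1=al^\top$. From $(q-1)^2=(l\cdot a)\,al^\top=0$ we get $l\cdot a=0$. Also $q^\top k=k+(a\cdot k)l$, and $a\cdot k=0$ means $k\in l\mathbb R\cap\mathbb Z^2=\mathbb Zl$.

(b) Composition with $\gamma$ sends the character $e^{2\pi ik\cdot x}$ to $e^{2\pi i(\gamma^\top k)\cdot x}$. So the Fourier coefficients of $f$ are constant along the orbits of $(q^j)^\top$ and, being square summable, vanish on infinite orbits. The orbit $\{k+ij(a\cdot k)l:i\in\mathbb Z\}$ of $k$ is infinite unless $k\in\mathbb Zl$.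

(c) Unipotents with the same fixed line are both of the form $\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ in a suitable basis, so they commute. If $q_1,q_2$ commute, then $q_2$ preserves the fixed line of $q_1$, and the only line that $q_2$ preserves is its own fixed line. If they do not commute, the vectors $l_1,l_2$ given by (a) are independent, and by (b) an invariant $f\in L^2(X)$ has Fourier coefficients supported in $\mathbb Zl_1\cap\mathbb Zl_2=\{0\}$.
\end{proof}

\begin{lemma}\label{lem:pingpong}
For real $\mu\ge2$ the matrices $\left(\begin{smallmatrix}1&\mu\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\\mu&1\end{smallmatrix}\right)$ freely generate a free group.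
\end{lemma}

\begin{proof}
If $|x|<|y|$ and $j\ne0$, then $|x+j\mu y|\ge2|y|-|x|>|y|$. So the nonzero powers of the first matrix map $\{|x|<|y|\}$ into $\{|x|>|y|\}$, and by symmetry those of the second map $\{|x|>|y|\}$ into $\{|x|<|y|\}$. The ping-pong lemma applies.
\end{proof}

Thus $\Gamma_n$ is free of rank $2$ and acts freely and ergodically. We now recall the operator algebraic background. Let a countable group $\Gamma$ act freely on a standard probability space $(X,\lambda)$, preserving the measure (a \emph{free p.m.p.\ action}). The crossed product $M=L^\infty(X)\rtimes\Gamma$ is the von Neumann algebra generated by a copy of $L^\infty(X)$ and unitaries $u_\gamma$ with $u_\gamma u_{\gamma'}=u_{\gamma\gamma'}$ and $u_\gamma fu_\gamma^*=f\circ\gamma^{-1}$, with the faithful normal trace that sends $fu_\gamma$ to $\int f\,d\lambda$ if $\gamma=1$ and to $0$ otherwise. It is a factor if and only if the action is ergodic, and then of type $\mathrm{II}_1$ when $\Gamma$ is infinite. A \emph{Cartan subalgebra} of such an algebra is a maximal abelian subalgebra $A$ whose normalizing unitaries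 generate the whole algebra. The subalgebra $L^\infty(X)$ is Cartan in $M$, and for $Y\subset X$ of positive measure and $p=1_Y$ the subalgebra $L^\infty(Y)$ is Cartan in $pMp$. For a $\mathrm{II}_1$ factor $M$ and $t>0$, the amplification $M^t$ is $p(M_k(\mathbb C)\otimes M)p$, where $k\ge t$ and $p$ is a projection of trace $t$ for the trace that gives $1$ the value $k$. Up to isomorphism it depends only on $t$, and $(M^t)^s\cong M^{ts}$.

The \emph{cost} of a countable measure preserving equivalence relation $\mathcal R$ on a probability space is the infimum of $\sum_i\lambda(A_i)$ over all countable families of measure preserving partial isomorphisms $\phi_i:A_i\to B_i$ whose graphs generate $\mathcal R$. It is an isomorphism invariant. We use three theorems.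

\begin{enumerate}
\item[(PV)] (Popa--Vaes \cite{PV}.) For a free ergodic p.m.p.\ action of a free group of rank in $[2,\infty]$, the algebra $L^\infty(X)$ is the unique Cartan subalgebra of the crossed product up to unitary conjugacy.
\item[(FM)] (Feldman--Moore.) Let $\Gamma$ act on $X$ and $\Lambda$ on $X'$, both actions free, ergodic and p.m.p., and let $p=1_Y$ with $Y\subset X$ of positive measure. An isomorphism $p(L^\infty(X)\rtimes\Gamma)p\to L^\infty(X')\rtimes\Lambda$ that maps $L^\infty(Y)$ onto $L^\infty(X')$ is induced on these subalgebras by an isomorphism of probability spaces $Y\to X'$, for the normalized measure on $Y$, that carries the restricted relation $\mathcal R_\Gamma|_Y$ onto $\mathcal R_\Lambda$.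
\item[(G)] (Gaboriau \cite{Ga}.) The orbit relation of a free p.m.p.\ action of the free group of rank $2$ has cost $2$. If $\mathcal R$ is ergodic and $\lambda(Y)>0$, the cost of $\mathcal R|_Y$ for the normalized measure is $1+(\operatorname{cost}(\mathcal R)-1)/\lambda(Y)$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:factors} from Theorem~\ref{thm:oe}]
Exchanging $(n,t)$ and $(m,s)$ if necessary, assume $r=t/s\le1$. Amplifying by $1/s$ gives $\mathcal M_n^{\,r}\cong\mathcal M_m$, that is, an isomorphism $p\mathcal M_np\to\mathcal M_m$ with $p=1_Y$ and $\lambda(Y)=r$. It maps $L^\infty(Y)$ onto a Cartan subalgebra of $\mathcal M_m$. By (PV), after composing with an inner automorphism, this subalgebra is $L^\infty(X)$, and (FM) gives $\mathcal R_{\Gamma_n}|_Y\cong\mathcal R_{\Gamma_m}$. By (G), $1+1/r=2$, so $r=1$ and $t=s$. Now $Y$ is conull, and the isomorphism of relations is a map $\theta$ as in Theorem~\ref{thm:oe} with $\Gamma=\Gamma_n$ and $\Lambda=\Gamma_m$. Hence $S\Gamma_nS^{-1}=\Gamma_m$ for some $S\in GL(2,\mathbb Z)$. The matrices congruent to $1$ modulo $k$ form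 a normal subgroup of $GL(2,\mathbb Z)$, and it contains the generators of $\Gamma_n$ exactly when $k$ divides $2n$. So the largest $k$ for which this subgroup contains $\Gamma_n$ is $2n$, and this number is invariant under conjugation. Therefore $n=m$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:oe}]
(i) If $S\Gamma S^{-1}=\Lambda$, the map $x\mapsto Sx$ conjugates the two actions, and the crossed products are isomorphic. Conversely, suppose that they are isomorphic. The group $\Gamma$ is free and non-abelian, so its rank lies in $[2,\infty]$, and it acts freely and ergodically by Lemmas~\ref{lem:affine} and \ref{lem:unipotent}(c). The group $\Lambda$ acts freely, so $L^\infty(X)$ is Cartan in $L^\infty(X)\rtimes\Lambda$; this algebra is a factor, so $\Lambda$ is ergodic. By (PV), applied to $L^\infty(X)\rtimes\Gamma$, the isomorphism may be assumed to match the two copies of $L^\infty(X)$, and (FM) gives a map $\theta$ to which Theorem~\ref{thm:oe} applies.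

(ii) The maps $\alpha(x)=Sx+\tau$ with $S\in\mathcal N$ and $\tau\in X^\Gamma$ form a group, because $\mathcal N$ preserves $X^\Gamma$; this group is $X^\Gamma\rtimes\mathcal N$. Since $S\gamma S^{-1}\in\Gamma$ fixes $\tau$, we have $\alpha(\gamma x)=(S\gamma S^{-1})\alpha(x)$, so $\alpha\in\operatorname{Aut}(\mathcal R_\Gamma)$. By Theorem~\ref{thm:oe} with $\Lambda=\Gamma$, every $\theta\in\operatorname{Aut}(\mathcal R_\Gamma)$ has $\theta\alpha^{-1}\in[\mathcal R_\Gamma]$ for some such $\alpha$, so $X^\Gamma\rtimes\mathcal N\to\operatorname{Out}(\mathcal R_\Gamma)$ is onto. The kernel contains $\Gamma$. If $\alpha\in[\mathcal R_\Gamma]$, then $\alpha$ agrees with some $\gamma\in\Gamma$ on a set of positive measure, and $S=\gamma$, $\tau=0$ by Lemma~\ref{lem:affine}. So the kernel is $\Gamma$.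
\end{proof}

For example, $X^{\Gamma_n}=\{x:2nx=0\}\cong(\mathbb Z/2n)^2$. For $\Gamma=SL(2,\mathbb Z)$ we have $X^\Gamma=0$ and $\mathcal N=GL(2,\mathbb Z)$, so $\operatorname{Out}(\mathcal R_\Gamma)\cong\mathbb Z/2$.

\section{The idea: a derivative up to scalars}\label{sec:idea}

Let $\theta$ be as in Theorem~\ref{thm:oe}, and let $c(\gamma,x)\in\Lambda$ be defined by $\theta(\gamma x)=c(\gamma,x)\theta(x)$. The theorem says that, after moving $\theta(x)$ inside its $\Lambda$-orbit, $c(\gamma,x)$ becomes $S\gamma S^{-1}$, independent of $x$. Suppose for a moment that $\theta$ is a $C^1$ diffeomorphism. Almost every $x$ is a density point of the set where $c(\gamma,\cdot)$ takes the value $c(\gamma,x)$, so we may differentiate with $c$ frozen: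
\begin{equation}\label{eq:smooth}
D\theta(\gamma x)=c(\gamma,x)\,D\theta(x)\,\gamma^{-1}.
\end{equation}
This already untwists $c$ by a function with values in $GL(2,\mathbb R)$. The first and longest part of the proof produces, for a measurable $\theta$, a field $B(x)\in PGL_2(\mathbb R)$ that satisfies \eqref{eq:smooth} up to scalars.

An element of $PGL_2(\mathbb R)$ is a rule that sends lines to lines, so we ask where $\theta$ sends a line $p=[v]$ at the point $x$. The natural candidates are the limits of the direction of $\theta(x+rv)-\theta(x)$ as $r\to0$. For a measurable map these directions are arbitrary. But if a unipotent $u\in\Gamma$ fixes $v$, then $u(x+rv)=ux+rv$, so $c(u,x)$ carries the difference at $x$ to the difference at $ux$ \emph{at the same scale $r$}. This is the role of unipotents: an eigenvalue other than $\pm1$ would change the scale. The symmetry survives in the limit and confines the limiting directions to a set $L_p(x)$ of at most two lines (Section~\ref{sec:lines}).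

Next, the sets $L_p(x)$ for different $p$ have to be tied together. Sample $\theta$ on a small lattice $x+r\mathbb Z^2$, rescale, and let $r\to0$. The limit is a map $Q$ from a piece of $\mathbb Z^2$ to $\mathbb R^2$ whose increments in the direction $p$ point along $L_p(x)$. The following lemma is the case in which each $L_p(x)$ is a single line. The reader may first take $\kappa=1$ and $\ell_3=\ell_4$: three directions and three distinct lines.

\begin{lemma}\label{lem:model}
Let $h\ge\kappa\ge1$ be integers and $K=[0,h]^2\cap\mathbb Z^2$. Let $\ell_1\ne\ell_2$ be lines in $\mathbb R^2$ and $\ell_3,\ell_4\notin\{\ell_1,\ell_2\}$ two further lines. Let $q:K\to\mathbb R^2$ be such that $q(w+d)-q(w)$ lies in $\ell_1,\ell_2,\ell_3,\ell_4$ for $d=(1,0),(0,1),(1,\kappa),(\kappa,1)$ respectively, whenever $w,w+d\in K$. Then $q$ is constant, or $q(w)=q(0)+Aw$ with $A$ linear and invertible.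
\end{lemma}

\begin{proof}
Take linear coordinates in the target with axes $\ell_1,\ell_2$. A horizontal step does not change the second coordinate of $q$ and a vertical step does not change the first, so $q(i,j)=(f(i),g(j))$. The lines $\ell_3,\ell_4$ have finite nonzero slopes $\sigma,\sigma'$. The step from $(i,0)$ to $(i+1,\kappa)$ gives $g(\kappa)-g(0)=\sigma(f(i+1)-f(i))$ for $0\le i<h$, so $f(i+1)-f(i)=a$ is constant. The step from $(0,j)$ to $(\kappa,j+1)$ gives $g(j+1)-g(j)=\sigma'(f(\kappa)-f(0))=\sigma'\kappa a$ for $0\le j<h$. So $q$ is affine with linear part $\operatorname{diag}(a,\sigma'\kappa a)$, which is zero or invertible.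
\end{proof}

If $q$ is not constant and its increments in a further direction $d=w'-w$, with $w,w'\in K$, lie in a line $\ell_d$, then $\ell_d=[Ad]$: all the prescribed lines are images of the directions under one projective map. This map is the field $B(x)$. To reach the situation of the lemma, two things are needed. First, the lines attached to different directions must differ; if all of them were the same line $\ell$, every map into $\ell$ would satisfy the hypothesis. We prove $L_p(x)\cap L_{p'}(x)=\emptyset$ in Section~\ref{sec:disjoint}: a common line would make a free group amenable. Second, $L_p(x)$ may have two elements. A Ramsey theorem finds a homothetic copy of $K$ on which one choice is made throughout, and a separate argument shows that $Q$ does not collapse on that copy (Section~\ref{sec:lattice}). The field $B$ is assembled in Section~\ref{sec:B}.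

The second part is shorter. The class of $B(x)$ in $PGL_2(\mathbb Z)\backslash PGL_2(\mathbb R)$ no longer sees $c$ and is an equivariant map from the torus to a homogeneous space; the classification of stationary measures by Benoist and Quint makes it constant (Section~\ref{sec:untwist}). Then $c$ is, up to sign, cohomologous to a homomorphism, and Fourier analysis shows that the corrected map is affine (Section~\ref{sec:affine}).

\section{The cocycle, the cusps and the differences}\label{sec:setup}

From now on $\Gamma,\Lambda,\theta$ are as in Theorem~\ref{thm:oe}.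

\subsection*{The cocycle}
Since $\Lambda$ acts freely a.e.\ and $\theta$ preserves $\lambda$, for a.e.\ $x$ and all $\gamma\in\Gamma$ there is a unique $c(\gamma,x)\in\Lambda$ with $\theta(\gamma x)=c(\gamma,x)\theta(x)$. It is measurable in $x$, and uniqueness gives the cocycle identity $c(\gamma\gamma',x)=c(\gamma,\gamma'x)c(\gamma',x)$. The map $\gamma\mapsto c(\gamma,x)$ is injective for a.e.\ $x$: if $c(\gamma,x)=c(\gamma',x)$, then $\gamma x=\gamma'x$ because $\theta$ is injective, and $\gamma=\gamma'$ because $\Gamma$ acts freely.

\subsection*{A free subgroup}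
Let $q_1,q_2\in\Gamma$ be non-commuting unipotents; their fixed lines differ. Let $s_2\in\mathbb R^2$ span the fixed line of $q_2$ and put $s_1=(q_1-1)s_2\ne0$, which spans the fixed line of $q_1$. The vector $(q_2-1)s_1$ is nonzero and fixed by $q_2$, so it equals $\kappa s_2$ with $\kappa\ne0$. In the basis $(s_1,s_2)$,
\begin{equation}\label{eq:basis}
q_1=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad q_2=\begin{pmatrix}1&0\\\kappa&1\end{pmatrix},\qquad\operatorname{tr}(q_1q_2)=2+\kappa ,
\end{equation}
so $\kappa\in\mathbb Z$. Replacing $q_2$ by $q_2^j$ multiplies $\kappa$ by $j$, and we assume $\kappa\ge4$. In the basis $(s_1,\sqrt\kappa\,s_2)$ the two maps are the matrices of Lemma~\ref{lem:pingpong} with $\mu=\sqrt\kappa\ge2$. Hence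
\[
\Gamma_*=\langle q_1,q_2\rangle\le\Gamma\cap SL(2,\mathbb Z)
\]
is free on $q_1,q_2$. A subgroup of finite index in $\Gamma_*$ contains $q_1^j,q_2^j$ for some $j\ge1$, so it is ergodic on $X$ by Lemma~\ref{lem:unipotent}(c). Until Section~\ref{sec:end} only $\Gamma_*$ is used.

\subsection*{Cusps}
Let $\mathcal C=\Gamma_*[s_1]\cup\Gamma_*[s_2]\subset P^1$, a countable set whose elements we call \emph{cusps}. For $w=(i,j)\in\mathbb Z^2$ write $\hat w=is_1+js_2\in\mathbb R^2$. By \eqref{eq:basis}, $\Gamma_*$ acts in the basis $(s_1,s_2)$ by matrices in $SL(2,\mathbb Z)$, so each cusp is $p=[\hat d_p]$ with $d_p\in\mathbb Z^2$ primitive and unique up to sign. Since $q_2^ks_1=s_1+\kappa ks_2$ and $q_1^{\kappa k}s_2=\kappa ks_1+s_2$, the vectors $d_p$ include, up to sign, all elements of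
\[
\mathcal D=\{(1,0),(0,1)\}\cup\{(1,\kappa k),(\kappa k,1):k\in\mathbb Z\setminus0\}.
\]
Distinct elements of $\mathcal D$ span distinct lines; for $(1,\kappa k)$ and $(\kappa k',1)$ the determinant is $1-\kappa^2kk'\ne0$.

For $p\in\mathcal C$ let $U_p\le\Gamma_*$ be the group of elements that fix every vector of $p$. Then $U_{\gamma p}=\gamma U_p\gamma^{-1}$. An element of determinant $1$ with a fixed vector is unipotent or trivial, so $U_p$ is abelian by Lemma~\ref{lem:unipotent}(c). It contains a conjugate of $q_1$ or $q_2$ and lies in a free group, so it is infinite cyclic. If $p\ne p'$, the generators of $U_p$ and $U_{p'}$ do not commute. Two non-commuting elements of a free group freely generate a free subgroup, so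
\begin{equation}\label{eq:freeproduct}
\langle U_p,U_{p'}\rangle=U_p*U_{p'}\qquad(p\ne p').
\end{equation}

\subsection*{Differences}
We use the continuity of translations in measure: if $f$ is a measurable map from $X$ to a separable metric space, then $f(\cdot+v)\to f$ in measure as $v\to0$. Indeed, by Lusin's theorem $f$ is uniformly continuous on a compact set of measure $>1-\epsilon$, which contains both $x$ and $x+v$ off a set of measure $2\epsilon$. If the target is countable and discrete, this says that $f(x+v)=f(x)$ off a set of measure $o(1)$.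

For $v\in\mathbb R^2$ let $F_v(x)\in[-\frac12,\frac12)^2$ be the lift of $\theta(x+v)-\theta(x)\in X$. Then $F_v\to0$ in measure as $v\to0$, and $F_v\ne0$ a.e.\ for $v\notin\mathbb Z^2$ because $\theta$ is injective. The substitute for the chain rule is the following: for fixed $\gamma\in\Gamma_*$,
\begin{equation}\label{eq:chain}
\lambda\{x:F_{\gamma v}(\gamma x)\ne c(\gamma,x)F_v(x)\}\to0\qquad(v\to0).
\end{equation}
To see this, note that $\theta(\gamma x+\gamma v)=c(\gamma,x+v)\theta(x+v)$ and that $c(\gamma,x+v)=c(\gamma,x)$ off a set of measure $o(1)$. There $F_{\gamma v}(\gamma x)$ and $c(\gamma,x)F_v(x)$ are lifts of the same point of $X$. They are equal if $\|c(\gamma,x)F_v(x)\|_\infty<\frac12$, which holds off a set of measure $o(1)$ since $\|c(\gamma,x)\|$ is finite and $F_v\to0$ in measure.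

\section{Line fields along the cusps}\label{sec:lines}

The directions $[F_{rv}(x)]$ need not converge as $r\to0$. What compactness gives is a limit in the form of a probability measure on $P^1$ depending on $x$. A \emph{field} is a measurable map $x\mapsto m_x\in\operatorname{Prob}(P^1)$, modulo null sets. The function $x\mapsto|\operatorname{supp}m_x|$ is measurable, because $|\operatorname{supp}m_x|\ge j$ exactly when some $j$ disjoint open arcs from a fixed countable base have positive mass. Call $f:X\times P^1\to\mathbb R$ a \emph{test function} if it is bounded, measurable in $x$ and continuous in $\xi\in P^1$.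

\begin{lemma}\label{lem:young}
Every sequence of measurable maps $\xi_k:X\to P^1$ has a subsequence along which, for some field $m$ and all test functions $f$,
\[
\int f(x,\xi_k(x))\,d\lambda(x)\to\iint f(x,\xi)\,dm_x(\xi)\,d\lambda(x).
\]
\end{lemma}

\begin{proof}
The probability measures on the compact space $X\times P^1$ with marginal $\lambda$ on $X$ form a weak* compact metrizable set, and by disintegration each of them is $\int\delta_x\otimes m_x\,d\lambda$ for a field $m$. Take a subsequence along which the images of $\lambda$ under $x\mapsto(x,\xi_k(x))$ converge. This gives the claim for continuous $f$. For every measure $\sigma$ in the set, $|\int f\,d\sigma|\le\int\sup_\xi|f(x,\xi)|\,d\lambda$. In this norm a test function, viewed as a measurable map to the separable space $C(P^1)$, is a limit of finite sums $\sum1_{A_i}\otimes g_i$, hence of continuous functions.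
\end{proof}

For $p\in\mathcal C$ let $\mathcal K_p$ be the set of fields $m$ with $m_{ux}=c(u,x)_*m_x$ a.e.\ for all $u\in U_p$. The next lemma uses only the discreteness of $\Lambda$ and the injectivity of $c(\cdot,x)$. The bound $2$ is the natural one: a diagonalizable matrix with eigenvalues of different moduli preserves every measure on its two eigenlines.

\begin{lemma}\label{lem:two}
If $m\in\mathcal K_p$, then $|\operatorname{supp}m_x|\le2$ for a.e.\ $x$.
\end{lemma}

\begin{proof}
Let $u$ generate $U_p$ and suppose that the $u$-invariant set $X'=\{|\operatorname{supp}m_x|\ge3\}$ has positive measure. The group $PGL_2(\mathbb R)$ acts simply transitively on the space $D_3$ of ordered triples of distinct points of $P^1$; identify $D_3$ with $PGL_2(\mathbb R)$, acting on itself by left translation. For $x\in X'$ the restriction $\nu_x$ of $m_x\otimes m_x\otimes m_x$ to $D_3$ is a nonzero finite measure with $\nu_{u^jx}=c(u^j,x)_*\nu_x$; in particular $\nu_x(D_3)$ is $u$-invariant. Exhausting $D_3$ by compact sets, we find a compact $K$ and $Y\subset X'$ of positive measure with $\nu_x(K)>\frac12\nu_x(D_3)$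 for $x\in Y$. By Poincar\'e recurrence, for a.e.\ $x\in Y$ there are infinitely many $j\ge1$ with $u^jx\in Y$. For such $j$,
\[
\nu_x\big(c(u^j,x)^{-1}K\big)=\nu_{u^jx}(K)>\tfrac12\nu_x(D_3),
\]
so $K$ meets $c(u^j,x)^{-1}K$, and the image of $c(u^j,x)$ in $PGL_2(\mathbb R)$ lies in the compact set $KK^{-1}$. Only finitely many elements of $GL(2,\mathbb Z)$ have this property, while the $c(u^j,x)$ are pairwise distinct. This is a contradiction.
\end{proof}

Different sequences $r_k\to0$ may give different limits. To obtain an object that does not depend on the sequence and behaves well under all of $\Gamma_*$, we take the largest support that occurs in $\mathcal K_p$.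

\begin{proposition}\label{prop:L}
For each $p\in\mathcal C$ there are measurable maps $\ell_p^\pm:X\to P^1$ such that the sets $L_p(x)=\{\ell_p^-(x),\ell_p^+(x)\}$, with one or two elements, satisfy:
\begin{enumerate}
\item[(a)] $\operatorname{supp}m_x\subset L_p(x)$ a.e.\ for all $m\in\mathcal K_p$, with equality a.e.\ for some $m\in\mathcal K_p$;
\item[(b)] $L_{\gamma p}(\gamma x)=c(\gamma,x)L_p(x)$ a.e.\ for all $\gamma\in\Gamma_*$;
\item[(c)] for $0\ne v\in p$, $\operatorname{dist}([F_{rv}(x)],L_p(x))\to0$ in measure as $r\to0$, $r\ne0$.
\end{enumerate}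
\end{proposition}

\begin{proof}
\emph{Limits lie in $\mathcal K_p$.} Let $0\ne v\in p$ and $0\ne r_k\to0$, and let $m$ be a limit of $\xi_k=[F_{r_kv}]$ as in Lemma~\ref{lem:young}. For $u\in U_p$ we have $uv=v$, so \eqref{eq:chain} gives $\xi_k(ux)=c(u,x)\xi_k(x)$ off a set of measure $o(1)$. For a test function $f$,
\[
\int f(x,\xi_k(x))\,d\lambda=\int f(ux,\xi_k(ux))\,d\lambda=\int f\big(ux,c(u,x)\xi_k(x)\big)\,d\lambda+o(1).
\]
The function $(x,\xi)\mapsto f(ux,c(u,x)\xi)$ is again a test function. In the limit the left side is $\iint f(ux,\xi)\,dm_{ux}(\xi)\,d\lambda$ and the right side is $\iint f(ux,\xi)\,d(c(u,x)_*m_x)(\xi)\,d\lambda$. As $f$ is arbitrary, $m\in\mathcal K_p$. In particular $\mathcal K_p\ne\emptyset$.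

(a) The set $\mathcal K_p$ is closed under countable convex combinations, and $N(m)=\int|\operatorname{supp}m_x|\,d\lambda\le2$ on it. Choose $m^{(i)}\in\mathcal K_p$ with $N(m^{(i)})$ tending to the supremum of $N$, and put $m^0=\sum_{i\ge1}2^{-i}m^{(i)}$ and $L_p(x)=\operatorname{supp}m^0_x$. The support of $m^0_x$ contains each $\operatorname{supp}m^{(i)}_x$, so $N(m^0)$ is the supremum. For $m\in\mathcal K_p$ the field $\frac12(m+m^0)\in\mathcal K_p$ has support $\operatorname{supp}m_x\cup L_p(x)$, which by maximality equals $L_p(x)$ a.e. Parametrize $P^1$ by the angle in $[0,\pi)$ and let $\ell_p^-,\ell_p^+$ be the smallest and the largest element of $L_p(x)$. They are measurable, since $\ell_p^-(x)<a$ if and only if $m^0_x([0,a))>0$, and $\ell_p^+(x)>a$ if and only if $m^0_x((a,\pi))>0$.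

(b) For $m\in\mathcal K_p$ define $m'$ by $m'_{\gamma x}=c(\gamma,x)_*m_x$. Let $u\in U_p$ and $u'=\gamma u\gamma^{-1}\in U_{\gamma p}$. Since $u'\gamma=\gamma u$,
\[
m'_{u'\gamma x}=c(\gamma,ux)_*c(u,x)_*m_x=c(u'\gamma,x)_*m_x=c(u',\gamma x)_*m'_{\gamma x},
\]
so $m'\in\mathcal K_{\gamma p}$. Taking $m=m^0$, part (a) gives $c(\gamma,x)L_p(x)\subset L_{\gamma p}(\gamma x)$. The same inclusion for $\gamma^{-1}$, the cusp $\gamma p$ and the point $\gamma x$ is the reverse inclusion, because $c(\gamma^{-1},\gamma x)=c(\gamma,x)^{-1}$.

(c) The function $f(x,\xi)=\operatorname{dist}(\xi,L_p(x))$ is a test function. If (c) failed, there would be $r_k\to0$ and $\epsilon>0$ with $\int f(x,[F_{r_kv}(x)])\,d\lambda\ge\epsilon$. A limit $m\in\mathcal K_p$ would satisfy $\iint f\,dm_x\,d\lambda\ge\epsilon$, whereas $f(x,\cdot)$ vanishes on $\operatorname{supp}m_x$ by (a).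
\end{proof}

\section{Different cusps have disjoint line fields}\label{sec:disjoint}

Suppose that $L_p(x)$ and $L_{p'}(x)$ share a line $\ell(x)$ on a set of positive measure. Then a large part of $U_p*U_{p'}$ moves points while $c$ carries $\ell$ to $\ell$. A line in $\mathbb R^2$ determines a way to infinity in a tree on which $GL(2,\mathbb Z)$ acts with finite stabilizers, and long initial segments of it provide almost invariant averages. These averages will be transported to a free group, which has none. For $g$ acting on a countable set $V$ and $m\in\operatorname{Prob}(V)$, write $gm$ for the image measure.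

\begin{lemma}\label{lem:farey}
There are a countable set $V$ with an action of $GL(2,\mathbb Z)$ with finite stabilizers and Borel maps $m_k:P^1\to\operatorname{Prob}(V)$, $k\ge1$, with $\|m_k(g\xi)-g\,m_k(\xi)\|_1\to0$ for all $g\in GL(2,\mathbb Z)$ and $\xi\in P^1$.
\end{lemma}

\begin{proof}
Identify the line spanned by $(x,y)$ with $x/y\in\mathbb R\cup\{\infty\}$, the boundary of the hyperbolic plane. Recall the Farey tessellation: two rationals $a/b,a'/b'$ in lowest terms (with $\infty=1/0$) are joined by a geodesic when $|ab'-a'b|=1$, and these geodesics cut the plane into ideal triangles. Let $\mathcal T$ be the dual graph. Its vertex set $V$ is the set of triangles and its edges are the geodesics; it is a trivalent tree, because each geodesic separates the plane. The group $GL(2,\mathbb Z)$ acts on $\mathcal T$. An element of $PGL_2(\mathbb Z)$ that preserves a triangle is determined by how it permutes the three corners, so stabilizers are finite.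

An oriented edge of $\mathcal T$ determines the closed arc of $P^1$ on the side of the geodesic toward which it points. The action on oriented edges is transitive: $\left(\begin{smallmatrix}a&a'\\b&b'\end{smallmatrix}\right)$ maps $\{\infty,0\}$ to $\{a/b,a'/b'\}$, and $\operatorname{diag}(1,-1)$ exchanges the two sides of $\{\infty,0\}$. The three arcs of the edges leaving a vertex cover $P^1$ and overlap only in the three corners. After crossing an edge, the two edges that lead on cut its arc into two subarcs. So the arcs along a ray are nested. Say that the ray \emph{lies over} $\xi$ if all its arcs contain $\xi$. By nesting this depends only on the tail of the ray, that is, on its end (the class of rays that eventually coincide with it); each end contains exactly one ray from each vertex. Let $\Omega(\xi)$ be the set of ends over $\xi$. Then $\Omega(g\xi)=g\Omega(\xi)$.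

We claim that $1\le|\Omega(\xi)|\le2$. Starting at a vertex $o$ and choosing at each step an arc that contains $\xi$ produces a ray over $\xi$. If $\xi$ is irrational, the choice is unique at each step, so $|\Omega(\xi)|=1$. Let $\xi$ be rational and consider a ray over $\xi$. By transitivity we may assume that its first arc is $[0,1]$. If an arc is $[a/b,a'/b']$ with $a'b-ab'=1$, the next triangle has the third corner $(a+a')/(b+b')$, so $b+b'$ increases strictly along the ray. A rational $c/e$ in the interior of the arc has $e\ge b+b'$, since
\[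
\frac1{bb'}=\Big(\frac{a'}{b'}-\frac ce\Big)+\Big(\frac ce-\frac ab\Big)\ge\frac1{b'e}+\frac1{be}.
\]
So from some point on $\xi$ is an endpoint of every arc, and the ray runs through triangles with corner $\xi$. These form a bi-infinite path in $\mathcal T$ (for $\xi=\infty$, the triangles with corners $j,j+1,\infty$), which has two ends.

Fix a vertex $o$. Let $m_k(\xi)$ be the average over $\omega\in\Omega(\xi)$ of the uniform measure on the first $k$ vertices of the ray from $o$ in $\omega$. It is locally constant on the irrationals, and the rationals are countable, so $m_k$ is Borel. The measure $g\,m_k(\xi)$ is formed in the same way from the vertex $go$ and the ends in $\Omega(g\xi)$. The rays from $o$ and from $go$ in the same end coincide after deleting at most $d(o,go)$ initial vertices from each, so their first $k$ vertices have at least $k-d(o,go)$ in common. Hence $\|m_k(g\xi)-g\,m_k(\xi)\|_1\le2d(o,go)/k$.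
\end{proof}

\begin{proposition}\label{prop:disjoint}
For $p\ne p'$ in $\mathcal C$ we have $L_p(x)\cap L_{p'}(x)=\emptyset$ for a.e.\ $x$.
\end{proposition}

\begin{proof}
Suppose that $Y=\{x:L_p(x)\cap L_{p'}(x)\ne\emptyset\}$ has positive measure. For $y\in Y$ let $\ell(y)=\ell_p^-(y)$ if this line lies in $L_{p'}(y)$ and $\ell(y)=\ell_p^+(y)$ otherwise, so that $\ell(y)\in L_p(y)\cap L_{p'}(y)$.

\emph{An action of the free group on $Y$ that respects $\ell$.} The elements of $U_p$ preserve neither $Y$ nor $\ell$, so we induce. Let $u$ generate $U_p$. Give $\tilde X=\{(x,\xi):\xi\in L_p(x)\}$ the finite measure that is $\lambda$ on the base and counting measure on the fibers. By Proposition~\ref{prop:L}(b) the map $\tilde u(x,\xi)=(ux,c(u,x)\xi)$ sends the fiber over $x$ bijectively onto the fiber over $ux$, so it is a measure preserving automorphism of $\tilde X$, and $\tilde u^j(x,\xi)=(u^jx,c(u^j,x)\xi)$. The graph of $\ell$ is a subset of $\tilde X$ that projects onto $Y$ by a measure preserving bijection. By Poincar\'e recurrence the first return map of $\tilde u$ to this graph is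 a measure preserving automorphism of it. Let $T_a$ be the corresponding automorphism of $Y$. For $i\ne0$ and a.e.\ $y$ we have $T_a^iy=u^jy$ for some $j\ne0$, and $c(u^j,y)\ell(y)=\ell(u^jy)$. Define $T_b$ in the same way from $p'$.

Let the free group $\mathbb F_2=\langle a,b\rangle$ act on $Y$ through $T_a,T_b$, and let $\gamma(w,y)\in\Gamma_*$ be the unique element with $wy=\gamma(w,y)y$. This is a cocycle. If $w\ne1$, write $w$ as an alternating product of nonzero powers of $a$ and $b$; then $\gamma(w,y)$ is an alternating product of nontrivial elements of $U_p$ and $U_{p'}$, so $\gamma(w,y)\ne1$ by \eqref{eq:freeproduct}. By the cocycle identity $w\mapsto\gamma(w,y)$ is injective. Put $\beta(w,y)=c(\gamma(w,y),y)\in\Lambda$. Then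
\[
\beta(ww',y)=\beta(w,w'y)\beta(w',y),\qquad\beta(w,y)\ell(y)=\ell(wy),
\]
the second identity by induction on the number of factors, and $w\mapsto\beta(w,y)$ is injective.

\emph{Transport from $V$ to $\mathbb F_2$.} Let $V,m_k$ be as in Lemma~\ref{lem:farey} and enumerate $V$. For $y\in Y$ and $v\in V$ let $v^*$ be the first element of $\{\beta(t,y)v:t\in\mathbb F_2\}$ and let $\Theta_y(v)=\{t:\beta(t,y)v=v^*\}$. This set is nonempty, and finite because the stabilizer of $v$ is finite and $\beta(\cdot,y)$ is injective. Let $\pi_y(v)\in\operatorname{Prob}(\mathbb F_2)$ be uniform on $\Theta_y(v)^{-1}$. For $s\in\mathbb F_2$ the identity $\beta(t,sy)\beta(s,y)=\beta(ts,y)$ shows that $(sy,\beta(s,y)v)$ and $(y,v)$ have the same $v^*$ and that $\Theta_{sy}(\beta(s,y)v)=\Theta_y(v)s^{-1}$. Thus $\pi_{sy}(\beta(s,y)v)=s\,\pi_y(v)$, for left multiplication by $s$. Extend $\pi_y$ linearly to a map $\operatorname{Prob}(V)\to\operatorname{Prob}(\mathbb F_2)$, which does not increase $\ell^1$-distances, and put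
\[
\mu_k=\frac1{\lambda(Y)}\int_Y\pi_y\big(m_k(\ell(y))\big)\,d\lambda(y)\in\operatorname{Prob}(\mathbb F_2).
\]
Substituting $sy$ for $y$ in $\mu_k$, and using the equivariance of $\pi$ in $s\mu_k$, we get
\[
\|\mu_k-s\mu_k\|_1\le\frac1{\lambda(Y)}\int_Y\big\|m_k(\beta(s,y)\ell(y))-\beta(s,y)\,m_k(\ell(y))\big\|_1\,d\lambda(y)\to0
\]
by Lemma~\ref{lem:farey} and dominated convergence.

\emph{Contradiction.} Let $A\subset\mathbb F_2$ be the set of reduced words that begin with $a^{\pm1}$. We have $|\mu_k(sA)-\mu_k(A)|\le\|\mu_k-s\mu_k\|_1\to0$ for each $s$. From $\mathbb F_2=A\cup aA$ we get $\liminf\mu_k(A)\ge\frac12$, and from the disjointness of $A,bA,b^2A$ we get $\limsup\mu_k(A)\le\frac13$.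
\end{proof}

\section{Lattice maps with prescribed directions}\label{sec:lattice}

This section is combinatorial. Fix for each $p\in\mathcal C$ a set $L_p\subset P^1$ with one or two elements, the sets $L_p$ being pairwise disjoint. Let $W_N=[-N,N]^2\cap\mathbb Z^2$. A map $Q:W_N\to\mathbb R^2$ is \emph{admissible} if for all $p\in\mathcal C$ and $w,w'\in W_N$ with $w'-w\in\mathbb Zd_p$ the vector $Q(w')-Q(w)$ is $0$ or spans a line in $L_p$.

We want to apply Lemma~\ref{lem:model} on a copy of $K$ whose position and size we do not control, so we must know that $Q$ is not constant there. The next lemma shows that a single coincidence near the center spreads to the whole window.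

\begin{lemma}\label{lem:collapse}
Let $M\ge1$ and $N\ge(2\kappa^3+1)M$. If $Q$ is admissible on $W_N$ and $Q(u)=Q(u')$ for some $u\ne u'$ in $W_M$, then $Q$ is constant.
\end{lemma}

\begin{proof}
Let $Z=\{w\in W_N:Q(w)=Q(u)\}$. It obeys the following rule.
\begin{enumerate}
\item[$(*)$] If $u_1,u_2\in Z$, $w\in W_N$, $w-u_1\in\mathbb Zd$ and $w-u_2\in\mathbb Zd'$ with $d\ne d'$ in $\mathcal D$, then $w\in Z$.
\end{enumerate}
Otherwise $Q(w)-Q(u)\ne0$ would span a line in two of the disjoint sets $L_p$. We use only $(*)$, which is symmetric under exchanging the coordinates.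

If $u,u'$ differ in both coordinates, $(*)$ with $(1,0),(0,1)$ puts a third corner of their rectangle in $Z$. So we may assume, by symmetry, that $u'=u+(a,0)$ with $1\le a\le2M$. Move the origin to $u$. The points $(i,j)$ with $|i|,|j|\le N'=N-M$ lie in the window, and $N'\ge2\kappa^3M$. Put $b=\kappa a$ and $D=\kappa^2a\le2\kappa^2M$. In (i)--(iv) all points are taken in the range $|i|,|j|\le N'$, and the integers $k,i,j$ in (i)--(iii) are nonzero. We first produce far away points on the axes and then look back from them along steep or flat directions to reach the points near the origin.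
\begin{enumerate}
\item[(i)] $(0,kb)\in Z$: it lies in direction $(0,1)$ from $0$, and $(0,kb)-(a,0)=-a(1,-\kappa k)$. In particular $(0,b)\in Z$ and $(0,kD)\in Z$.
\item[(ii)] $(kD,0)\in Z$: it lies in direction $(1,0)$ from $0$, and $(kD,0)-(0,b)=-b(-\kappa k,1)$.
\item[(iii)] $(0,j)\in Z$ for $|j|\le N'/D$: it lies in direction $(0,1)$ from $0$, and $(0,j)-(-jD,0)=j(D,1)$, with $(D,1)\in\mathcal D$ since $\kappa\mid D$. Also $(i,0)\in Z$ for $|i|\le N'/D$: it lies in direction $(1,0)$ from $0$, and $(i,0)-(0,-iD)=i(1,D)$.
\item[(iv)] $(i,j)\in Z$ for $|i|,|j|\le N'/D$: it lies in direction $(0,1)$ from $(i,0)$ and $(1,0)$ from $(0,j)$. As $N'/D\ge\kappa$, the set $Z$ contains the lattice points of $[-\kappa,\kappa]^2$.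
\item[(v)] Suppose that $Z$ contains the lattice points of a rectangle $[\alpha,\beta]\times[\alpha',\beta']$ with integer corners and sides of length $\ge2\kappa$. Let $w=(\beta+1,j)$ lie in the window, with $\alpha'\le j\le\beta'$. Then $w-(\beta,j)=(1,0)$ and $w-(\beta,j\mp\kappa)=(1,\pm\kappa)$, and one of $j-\kappa$, $j+\kappa$ lies in $[\alpha',\beta']$. So $w\in Z$, and the rectangle grows by a column on the right. Since $\mathcal D$ is, up to sign, symmetric under $(i,j)\mapsto(-i,j)$ and $(i,j)\mapsto(j,i)$, the same holds on the other three sides.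
\end{enumerate}
Starting from (iv) and repeating (v) we fill the window, so $Z=W_N$.
\end{proof}

Recall the Gallai--Witt theorem: for every finite $K\subset\mathbb Z^2$ and every number of colors there is $M$ such that each coloring of $W_M$ contains a monochromatic set $v_0+eK$ with $v_0\in\mathbb Z^2$ and $e\ge1$ an integer.

\begin{proposition}\label{prop:projective}
Assume that for every $N\ge1$ there is a non-constant admissible map on $W_N$. Then for every finite $\Sigma\subset\mathcal C$ there is $B\in PGL_2(\mathbb R)$ with $Bp\in L_p$ for all $p\in\Sigma$.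
\end{proposition}

\begin{proof}
Enlarge $\Sigma$ so that it contains the four cusps with $\pm d_p=(1,0),(0,1),(1,\kappa),(\kappa,1)$. Let $h$ be at least the absolute value of every coordinate of every $d_p$, $p\in\Sigma$, and let $K=[0,h]^2\cap\mathbb Z^2$, so that each $d_p$ is a difference of two points of $K$. Let $M$ be given by the Gallai--Witt theorem for $K$ and $2^{|\Sigma|}$ colors, and let $Q$ be non-constant and admissible on $W_N$ with $N\ge(2\kappa^3+1)M$. By Lemma~\ref{lem:collapse}, $Q$ is injective on $W_M$.

Let $p\in\Sigma$ and $v\in W_M$. The points $Q(w)$ with $w\in(v+\mathbb Zd_p)\cap W_M$ are distinct, and their differences span at most the two lines in $L_p$. The sides of a non-degenerate triangle have three directions, so these points are collinear. Let $\chi_p(v)\in L_p$ be the direction of their line (any element of $L_p$ if there is only one point). Color $v$ by $(\chi_p(v))_{p\in\Sigma}$, let $v_0+eK\subset W_M$ be monochromatic of color $(\ell_p)_{p\in\Sigma}$, and put $q(w)=Q(v_0+ew)$ for $w\in K$. Then $q$ is injective, and $q(w')-q(w)\in\ell_p$ whenever $w'-w\in\mathbb Zd_p$.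 The lines $\ell_p$ are pairwise distinct because the $L_p$ are disjoint. By Lemma~\ref{lem:model}, $q$ is affine with invertible linear part $A$. Writing $d_p=w'-w$ with $w,w'\in K$ we get $Ad_p=q(w')-q(w)\in\ell_p$. Let $B$ be the class of the linear map with $\hat w\mapsto Aw$. Then $Bp=[Ad_p]=\ell_p\in L_p$.
\end{proof}

\section{The projective derivative}\label{sec:B}

\begin{proposition}\label{prop:B}
There is a measurable map $B:X\to PGL_2(\mathbb R)$ with
\begin{equation}\label{eq:B}
B(\gamma x)=c(\gamma,x)\,B(x)\,\gamma^{-1}\quad\text{a.e., for all }\gamma\in\Gamma_* .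
\end{equation}
\end{proposition}

Here and below a matrix multiplying an element of $PGL_2(\mathbb R)$ stands for its class.

\begin{proof}
\emph{Blow-up at a typical point.} For $w\in\mathbb Z^2$, $p\in\mathcal C$ and $t\in\mathbb Z\setminus0$ the quantities
\begin{equation}\label{eq:blowup}
|F_{r\hat w}(x)|\qquad\text{and}\qquad\operatorname{dist}\big([F_{rt\hat d_p}(x+r\hat w)],L_p(x)\big)
\end{equation}
tend to $0$ in measure as $r\to0$. For the second, the distance to $L_p(x+r\hat w)$ tends to $0$ in measure by Proposition~\ref{prop:L}(c) and translation invariance of $\lambda$, and $\ell_p^\pm(x+r\hat w)\to\ell_p^\pm(x)$ in measure. There are countably many quantities. Choose $r_k\to0$, $r_k\ne0$, such that the set where one of the first $k$ of them exceeds $1/k$ at $r=r_k$ has measure below $2^{-k}$. By the Borel--Cantelli lemma all of them tend to $0$ along $r_k$ for a.e.\ $x$. Fix such an $x$ for which also the sets $L_p(x)$ are pairwise disjoint (Proposition~\ref{prop:disjoint}) and $F_{r_k\hat w}(x)\ne0$ whenever $r_k\hat w\notin\mathbb Z^2$.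

Let $N\ge1$ and $P^{(k)}_w=F_{r_k\hat w}(x)$ for $w\in W_N$. For large $k$ these vectors have sup norm below $\frac14$, so
\[
P^{(k)}_{w'}-P^{(k)}_w=F_{r_k(\hat w'-\hat w)}(x+r_k\hat w),
\]
both sides being lifts in $[-\frac12,\frac12)^2$ of the same point; and $R_k=\max_{w\in W_N}|P^{(k)}_w|>0$. Along a subsequence $P^{(k)}_w/R_k\to Q(w)$ for all $w\in W_N$. Then $Q(0)=0$ and $\max|Q|=1$, so $Q$ is not constant. If $w'-w=td_p$ and $Q(w')\ne Q(w)$, the lines $[P^{(k)}_{w'}-P^{(k)}_w]$ converge to $[Q(w')-Q(w)]$, and by \eqref{eq:blowup} they approach the finite set $L_p(x)$. So $Q$ is admissible for the family $(L_p(x))_p$, and Proposition~\ref{prop:projective} applies.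

\emph{A finite set of candidates.} An element of $PGL_2(\mathbb R)$ is determined by the images of three points. So the sets $\{B:Bp\in L_p(x)\text{ for }p\in\Sigma\}$ are nonempty, decrease as $\Sigma$ grows, and have at most $2^3=8$ elements once $|\Sigma|\ge3$. As $\mathcal C$ is countable,
\[
\mathcal B(x)=\{B\in PGL_2(\mathbb R):Bp\in L_p(x)\text{ for all }p\in\mathcal C\}
\]
is nonempty with at most $8$ elements. It depends measurably on $x$: fix three cusps $p_1,p_2,p_3$ and, for $s\in\{\pm\}^3$, let $B_s(x)$ send $p_i$ to $\ell_{p_i}^{s_i}(x)$; these are measurable maps, and $\mathcal B(x)$ consists of those $B_s(x)$ that satisfy the countably many measurable conditions. By Proposition~\ref{prop:L}(b), if $B\in\mathcal B(x)$, then $c(\gamma,x)B\gamma^{-1}$ sends $\gamma p$ into $L_{\gamma p}(\gamma x)$. Applying this to $\gamma$ and $\gamma^{-1}$ gives $\mathcal B(\gamma x)=c(\gamma,x)\mathcal B(x)\gamma^{-1}$.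

\emph{Uniqueness.} It remains to show $|\mathcal B(x)|=1$ a.e. The cocycle cancels in the finite set $\mathcal U(x)=\{B^{-1}B':B,B'\in\mathcal B(x)\}$, which satisfies $\mathcal U(\gamma x)=\gamma\,\mathcal U(x)\gamma^{-1}$. Let $\omega$ be the integral over $x$ of the uniform measure on $\mathcal U(x)$, a probability measure on $PGL_2(\mathbb R)$ invariant under conjugation by $\Gamma_*$. Each $h\in PGL_2(\mathbb R)$ has a representative $g$ with $\det g=\pm1$, unique up to sign; put $\|h\|=\|g\|$. By Poincar\'e recurrence for the sets $\{\|h\|\le R\}$, for $\omega$-a.e.\ $h$ and $i=1,2$ the matrices $q_i^jgq_i^{-j}$ are bounded along infinitely many $j$. Since $q_i^j=1+j(q_i-1)$, their entries are polynomials in $j$, hence constant. So $g$ commutes with $q_1$ and $q_2$. It then preserves $[s_1]$ and $[s_2]$, so it is diagonal in the basis \eqref{eq:basis}, and a diagonal matrix that commutes with $q_1$ is scalar. Thus $\omega=\delta_1$ and $\mathcal U(x)=\{1\}$ a.e.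
\end{proof}

\section{Untwisting the cocycle}\label{sec:untwist}

Equation \eqref{eq:B} untwists $c$ over the reals; we need to do so over the integers. Let $\Delta=PGL_2(\mathbb Z)$ and $\mathcal Z=\Delta\backslash PGL_2(\mathbb R)$, and put $\Psi(x)=\Delta B(x)\in\mathcal Z$. Since $c$ takes values in $GL(2,\mathbb Z)$,
\[
\Psi(\gamma x)=\Psi(x)\gamma^{-1}\qquad(\gamma\in\Gamma_*).
\]
The map $SL_2(\mathbb Z)g\mapsto\Delta g$ identifies $SL_2(\mathbb Z)\backslash SL_2(\mathbb R)$ with $\mathcal Z$ as right $SL_2(\mathbb R)$-spaces: it is onto because $\Delta$ contains an element of determinant $-1$, and injective because $\Delta\cap PSL_2(\mathbb R)=PSL_2(\mathbb Z)$. By inversion, $\mathcal Z$ with the action $z\mapsto zg^{-1}$ is $SL_2(\mathbb R)/SL_2(\mathbb Z)$ with the left action. Let $\nu_0$ be its invariant probability measure. A probability measure $\nu$ on a $G$-space is \emph{$\mu$-stationary}, for $\mu\in\operatorname{Prob}(G)$, if $\nu=\int g_*\nu\,d\mu(g)$. We use two theorems.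
\begin{enumerate}
\item[(BQ)] (Benoist--Quint \cite[Thm.~1.1]{BQ}.) Let $G$ be a connected almost simple real Lie group, $G_0$ a lattice in $G$, and $\mu$ a compactly supported probability measure on $G$ whose support generates a Zariski dense subgroup. Then every non-atomic $\mu$-stationary probability measure on $G/G_0$ is the $G$-invariant one.
\item[(HM)] (Howe--Moore.) The matrix coefficients of a unitary representation of $SL_2(\mathbb R)$ without nonzero invariant vectors vanish at infinity. Applied to the functions of mean zero in $L^2(\mathcal Z,\nu_0)$, this says that $q_1$ is mixing, in particular ergodic, on $(\mathcal Z,\nu_0)$.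
\end{enumerate}

\begin{lemma}\label{lem:psi}
The map $\Psi$ is constant a.e.
\end{lemma}

\begin{proof}
The measure $\nu=\Psi_*\lambda$ is $\Gamma_*$-invariant, hence stationary for the uniform measure $\mu$ on $\{q_1^{\pm1},q_2^{\pm1}\}$. The Zariski closure of $\Gamma_*$ contains the groups $\{1+b(q_i-1):b\in\mathbb R\}$, since a polynomial in $b$ that vanishes on $\mathbb Z$ is zero, and these two groups generate $SL_2(\mathbb R)$. By (BQ), $\nu=\nu_0$ or $\nu$ has an atom.

\emph{The case $\nu=\nu_0$ does not occur.} On the torus $q_1$ is a family of rotations of circles, and no factor of a rotation is mixing. Write $q_1x=x+(l_1\cdot x)a$ as in Lemma~\ref{lem:unipotent}(a). As $l_1$ is primitive, the sets $\{l_1\cdot x=y\}$, $y\in\mathbb R/\mathbb Z$, are circles, and $q_1$ acts on each by the translation $x\mapsto x+ya$. Let $\lambda_y$ be the Haar probability measure on the circle, so $\lambda=\int\lambda_y\,dy$, and let $\nu_y=\Psi_*\lambda_y$. For a.e.\ $y$ the relations $\Psi(q_1^jx)=\Psi(x)q_1^{-j}$ hold $\lambda_y$-a.e., so $\nu_y$ is $q_1$-invariant. Suppose $\nu=\nu_0$. Let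 $(f_i)$ be a countable dense family in $C_c(\mathcal Z)$ and $\mathcal Z_0$ the set of points whose Birkhoff averages under $q_1$ converge to $\int f_i\,d\nu_0$ for every $i$. By ergodicity $1=\nu_0(\mathcal Z_0)=\int\nu_y(\mathcal Z_0)\,dy$, so $\nu_y(\mathcal Z_0)=1$ for a.e.\ $y$. Integrating the averages against the invariant measure $\nu_y$ gives $\int f_i\,d\nu_y=\int f_i\,d\nu_0$, so $\nu_y=\nu_0$. Fix such a $y$ and a bounded real $f\ne0$ in $L^2(\nu_0)$ of mean zero, and put $g=f\circ\Psi\in L^2(\lambda_y)$. A rotation has powers $j_k\to\infty$ that tend to the identity, so $g\circ q_1^{j_k}\to g$ in $L^2(\lambda_y)$ and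
\[
\int f(zq_1^{-j_k})f(z)\,d\nu_0(z)=\int(g\circ q_1^{j_k})\,g\,d\lambda_y\to\|f\|_2^2>0 .
\]
By (HM) the left side tends to $0$.

\emph{The atomic case.} Let $z$ be an atom of $\nu$. The points of its $\Gamma_*$-orbit have equal mass, so the orbit is finite and the stabilizer of $z$ has finite index in $\Gamma_*$. This stabilizer is ergodic on $X$ and preserves $\Psi^{-1}(z)$, which has positive measure. So $\Psi=z$ a.e.
\end{proof}

Let $\Psi\equiv\Delta B_1$ with $B_1\in GL(2,\mathbb R)$. Then $\Delta B_1\gamma^{-1}=\Delta B_1$, so $\rho(\gamma)=B_1\gamma B_1^{-1}$ equals $bg$ with $b\in\mathbb R$ and $g\in GL(2,\mathbb Z)$. Taking determinants gives $1=b^2\det g$, so $b=\pm1$. Hence $\rho:\Gamma_*\to SL(2,\mathbb Z)$ is a homomorphism, and $\rho(q_1),\rho(q_2)$ are non-commuting unipotents. Choose a measurable $\delta:X\to GL(2,\mathbb Z)$ with $B(x)=\delta(x)B_1$ in $PGL_2(\mathbb R)$. By \eqref{eq:B} the matrix $\delta(\gamma x)^{-1}c(\gamma,x)\delta(x)\rho(\gamma)^{-1}\in GL(2,\mathbb Z)$ is scalar, that is,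
\begin{equation}\label{eq:untwist}
\delta(\gamma x)^{-1}c(\gamma,x)\,\delta(x)=\varepsilon(\gamma,x)\rho(\gamma),\qquad\varepsilon(\gamma,x)\in\{\pm1\},\quad\gamma\in\Gamma_* .
\end{equation}
Put $\theta_1(x)=\delta(x)^{-1}\theta(x)$. Then
\begin{equation}\label{eq:theta1}
\theta_1(\gamma x)=\varepsilon(\gamma,x)\rho(\gamma)\theta_1(x).
\end{equation}
The map $\theta_1$ need not be injective, but $\theta_{1*}\lambda\ll\lambda$: for a null set $E$, the set $\theta_1^{-1}(E)$ lies in $\bigcup_{g\in GL(2,\mathbb Z)}\theta^{-1}(gE)$. The sign $\varepsilon$ is the price of working projectively. We are free to replace $\delta$ by $\eta\delta$ with $\eta:X\to\{\pm1\}$ measurable. This replaces $\theta_1$ by $\eta\theta_1$ and $\varepsilon(\gamma,x)$ by $\eta(\gamma x)\varepsilon(\gamma,x)\eta(x)$, and all statements of this paragraph persist.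

\section{The corrected map is affine}\label{sec:affine}

\begin{proposition}\label{prop:affine}
After replacing $\delta$ by $\eta\delta$ for a suitable $\eta:X\to\{\pm1\}$, we have $\varepsilon\equiv1$ and $\theta_1(x)=S_0x+\tau_0$ a.e., with $\tau_0\in X$, $S_0\in M_2(\mathbb Z)$ and $\det S_0\ne0$.
\end{proposition}

Let $l_i,k_i\in\mathbb Z^2$ be primitive vectors fixed by $q_i^\top$ and $\rho(q_i)^\top$ respectively. By Lemma~\ref{lem:unipotent}, $l_1,l_2$ are independent, so are $k_1,k_2$, and
\[
(q_1^{\pm1})^\top l_2=l_2\pm t'l_1,\qquad\rho(q_1^{\pm1})^\top k_2=k_2\pm tk_1,\qquad t,t'\in\mathbb Z\setminus0 .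
\]
Put $u_i=l_i\cdot x\in\mathbb R/\mathbb Z$. The map $x\mapsto(u_1,u_2)$ is a surjective endomorphism of the torus, so $(u_1,u_2)$ is Haar distributed. If $\varepsilon$ were trivial, the functions $e^{2\pi ik_2\cdot\theta_1}$ and $e^{2\pi itk_1\cdot\theta_1}$ would be invariant under $q_2$ and $q_1$, hence of the form $\varphi(u_2)$ and $\psi(u_1)$, and evaluating the first at $q_1x$ would give $\varphi(u_2+t'u_1)=\varphi(u_2)\psi(u_1)$, which allows $\varphi$ a single Fourier frequency. Cosines do not see the sign, and the same argument works with the addition formula for cosines.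

\begin{proof}
\emph{Step 1: each $k_i\cdot\theta_1$ is affine up to sign.} For $k\in\mathbb Z^2$ let $C_k(x)=\cos2\pi(k\cdot\theta_1(x))$. By \eqref{eq:theta1}, $C_k(\gamma x)=C_{\rho(\gamma)^\top k}(x)$, and $C_{k+k'}+C_{k-k'}=2C_kC_{k'}$. For $m\in\{1,2\}$ the function $C_{mk_2}$ is $q_2$-invariant and $C_{mtk_1}$ is $q_1$-invariant, so by Lemma~\ref{lem:unipotent}(b) $C_{mk_2}=\varphi_m(u_2)$ and $C_{mtk_1}=\psi_m(u_1)$. We have $\varphi_m(u_2\pm t'u_1)=C_{mk_2}(q_1^{\pm1}x)=C_{mk_2\pm mtk_1}(x)$, and adding the two identities gives
\[
\varphi_m(u_2+t'u_1)+\varphi_m(u_2-t'u_1)=2\varphi_m(u_2)\psi_m(u_1)\qquad\text{a.e.\ on }\mathbb T^2 .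
\]
The $j$-th Fourier coefficient in $u_2$ reads $2\hat\varphi_m(j)\cos(2\pi jt'u_1)=2\hat\varphi_m(j)\psi_m(u_1)$. Since $t'\ne0$, all $j$ with $\hat\varphi_m(j)\ne0$ have the same $|j|$. The function $\varphi_1$ is not constant, because the level sets of $z\mapsto\cos2\pi(k_2\cdot z)$ are null and $\theta_{1*}\lambda\ll\lambda$. Being real, it is $\varphi_1(u)=\varrho\cos2\pi(a_2u+\tau_2)$ with $\varrho>0$ and an integer $a_2\ge1$. Then
\[
\varphi_2=2\varphi_1^2-1=\varrho^2\cos4\pi(a_2u+\tau_2)+\varrho^2-1
\]
has the frequency $2a_2\ne0$, so it has no constant term and $\varrho=1$. The same argument with the indices $1,2$ exchanged applies to $C_{k_1}$. Equal cosines mean arguments equal up to sign modulo $1$, so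
\[
k_i\cdot\theta_1(x)=\eta_i(x)(a_iu_i+\tau_i),\qquad\eta_i(x)=\pm1\text{ measurable},\quad a_i\ge1 .
\]

\emph{Step 2: the signs are coherent.} Replace $\delta$ by $\eta_2\delta$. The functions $C_k$ do not change, and now $\eta_2=1$. From $C_{k_2}(q_1x)=C_{k_2+tk_1}(x)$,
\[
\cos2\pi\big(a_2u_2+a_2t'u_1+\tau_2\big)=\cos2\pi\big(a_2u_2+\tau_2+t\eta_1(x)(a_1u_1+\tau_1)\big),
\]
so the sum or the difference of the two brackets is $0$ modulo $1$. For each value of $\eta_1$ the sum is $2a_2u_2$ plus a function of $u_1$, which vanishes only on a null set since $a_2\ne0$. Hence $(a_2t'-t\eta_1(x)a_1)u_1\equiv t\eta_1(x)\tau_1$ a.e. A sign $\eta$ that $\eta_1$ takes on a set of positive measure must satisfy $a_2t'=t\eta a_1$. As $ta_1\ne0$, only one sign does, and $\eta_1$ is constant. Let $H$ be the matrix with rows $k_1,k_2$ and $J$ the matrix with rows $\eta_1a_1l_1,a_2l_2$. Then $H\theta_1(x)=Jx+\text{const}$. Multiplying by the integer matrix $dH^{-1}$, where $d=|\det H|\ge1$, we obtain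
\begin{equation}\label{eq:dtheta}
d\,\theta_1(x)=Ax+\tau',\qquad A=dH^{-1}J\in M_2(\mathbb Z),\quad\det A\ne0 .
\end{equation}

\emph{Step 3: $\varepsilon\equiv1$.} By \eqref{eq:theta1} and \eqref{eq:dtheta}, $A\gamma x+\tau'=\varepsilon(\gamma,x)\rho(\gamma)(Ax+\tau')$. If $\varepsilon(q_i,\cdot)=e$ on a set of positive measure, Lemma~\ref{lem:affine} gives $Aq_iA^{-1}=e\rho(q_i)$, and the traces give $2=2e$. So $\varepsilon(q_i,\cdot)=1$ a.e. The left side of \eqref{eq:untwist} is a cocycle and $\rho$ is a homomorphism, so $\varepsilon(\gamma\gamma',x)=\varepsilon(\gamma,\gamma'x)\varepsilon(\gamma',x)$, and $\varepsilon\equiv1$ on the group generated by $q_1,q_2$. Thus $\theta_1(\gamma x)=\rho(\gamma)\theta_1(x)$ and, by Lemma~\ref{lem:affine} again, $A\gamma=\rho(\gamma)A$ for $\gamma\in\Gamma_*$.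

\emph{Step 4: dividing by $d$.} Equation \eqref{eq:dtheta} determines $\theta_1(x)$ only up to a $d$-torsion point that may depend on $x$. A hyperbolic element removes this ambiguity. Let $S_0=A/d$, a rational matrix, and for $v\in\mathbb R^2$ put
\[
\zeta_v(x)=\theta_1(x+v)-\theta_1(x)-S_0v\in X,\qquad h(v)=\lambda\{x:\zeta_v(x)\ne0\}.
\]
By \eqref{eq:dtheta}, $d\zeta_v=0$, so $\zeta_v$ takes values in a fixed finite group. As $\zeta_v\to0$ in measure, $h(v)\to0$ when $v\to0$. The identity $\zeta_{v+v'}(x)=\zeta_v(x+v')+\zeta_{v'}(x)$ gives $h(v+v')\le h(v)+h(v')$. From $S_0\gamma=\rho(\gamma)S_0$ we get $\zeta_{\gamma v}(\gamma x)=\rho(\gamma)\zeta_v(x)$, so $h(\gamma v)=h(v)$. The element $\gamma=q_1q_2$ has determinant $1$ and trace $2+\kappa>2$, so it has a contracting and an expanding eigenline. For $v$ in the first, $h(v)=h(\gamma^jv)\to0$ as $j\to\infty$; for $v$ in the second, $h(v)=h(\gamma^{-j}v)\to0$. The two lines span $\mathbb R^2$, so $h\equiv0$: for every $v$, $\theta_1(x+v)=\theta_1(x)+S_0v$ a.e. For $v\in\mathbb Z^2$ this says $S_0v\in\mathbb Z^2$, so $S_0\in M_2(\mathbb Z)$.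 The map $x\mapsto\theta_1(x)-S_0x$ is then defined on $X$ and a.e.\ invariant under every translation. By Fubini's theorem it is a.e.\ equal to a constant $\tau_0$.
\end{proof}

\section{End of the proof of Theorem~\ref{thm:oe}}\label{sec:end}

We know that $\theta(x)=\delta(x)(S_0x+\tau_0)$ with $\delta(x)\in GL(2,\mathbb Z)$. It remains to replace $GL(2,\mathbb Z)$ by $\Lambda$, to show that the linear part is invertible over $\mathbb Z$, and to pass from $\Gamma_*$ to $\Gamma$.

By \eqref{eq:untwist} with $\varepsilon=1$, $\delta(\gamma x)=c(\gamma,x)\delta(x)\rho(\gamma)^{-1}$, so the map $x\mapsto\Lambda\delta(x)$ to the countable set $\Lambda\backslash GL(2,\mathbb Z)$ satisfies $\Lambda\delta(\gamma x)=\Lambda\delta(x)\rho(\gamma)^{-1}$ for $\gamma\in\Gamma_*$. The image of $\lambda$ is an invariant probability measure on a countable set, so it has an atom $\Lambda\delta_0$, and the argument for the atomic case in Lemma~\ref{lem:psi} shows that $\Lambda\delta(x)=\Lambda\delta_0$ a.e. Write $\delta(x)=g_x\delta_0$ with $g_x\in\Lambda$, and put $S=\delta_0S_0$, $\tau=\delta_0\tau_0$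 and $\alpha(x)=Sx+\tau$. Then $S\in M_2(\mathbb Z)$, $\det S\ne0$, and
\[
\theta(x)=g_x\,\alpha(x)\in\Lambda\alpha(x)\quad\text{a.e.}
\]
Let $X_0$ be a conull $\Gamma$-invariant set on which this holds, $\theta$ is injective and $\theta(\Gamma x)=\Lambda\theta(x)$. For $x,x'\in X_0$,
\begin{equation}\label{eq:orbits}
\alpha(x')\in\Lambda\alpha(x)\iff\theta(x')\in\Lambda\theta(x)=\theta(\Gamma x)\iff x'\in\Gamma x .
\end{equation}
We use \eqref{eq:orbits} three times, each time with the countability of the groups and Lemma~\ref{lem:affine}.

\emph{$S\in GL(2,\mathbb Z)$.} Let $w\in X$ with $Sw=0$. For a.e.\ $x$ both $x$ and $x+w$ lie in $X_0$, and $\alpha(x+w)=\alpha(x)$, so $x+w\in\Gamma x$. Hence $x+w=\gamma x$ on a set of positive measure for one $\gamma\in\Gamma$, and $w=0$. The kernel of $S$ on $X$ has $|\det S|$ elements, so $|\det S|=1$. In particular $\alpha$ is a measure preserving automorphism.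

\emph{$S\Gamma S^{-1}\subset\Lambda$, and $S\Gamma S^{-1}$ fixes $\tau$.} For $\gamma\in\Gamma$ we have $\alpha(\gamma x)\in\Lambda\alpha(x)$ on $X_0$. So $S\gamma x+\tau=gSx+g\tau$ on a set of positive measure for one $g\in\Lambda$, and therefore $S\gamma S^{-1}=g$ and $g\tau=\tau$.

\emph{$\Lambda\subset S\Gamma S^{-1}$.} Let $g\in\Lambda$. For a.e.\ $x\in X_0$ the point $x'=\alpha^{-1}(g\alpha(x))$ lies in $X_0$, and $\alpha(x')\in\Lambda\alpha(x)$, so $x'\in\Gamma x$. On a set of positive measure $x'=\gamma x$ for one $\gamma\in\Gamma$, and comparing linear parts gives $S^{-1}gS=\gamma$.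

Thus $S\Gamma S^{-1}=\Lambda$, every element of $\Lambda$ fixes $\tau$, and $\theta(x)\in\Lambda(Sx+\tau)$ for a.e.\ $x$. This proves Theorem~\ref{thm:oe}, and with it Theorem~\ref{thm:factors} and Corollary~\ref{cor:main}. \qed

\begin{thebibliography}{9}

\bibitem{BQ} Benoist and Quint, Ann.\ of Math.\ \textbf{174} (2011).

\bibitem{Ga} Gaboriau, Invent.\ Math.\ \textbf{139} (2000).

\bibitem{MG} \emph{Measurable Groupoids} (1984), \texttt{https://ir.library.osaka-u.ac.jp/\allowbreak repo/\allowbreak ouka/\allowbreak all/\allowbreak 34810/\allowbreak 06567\_\%E8\%AB\%96\%E6\%96\%87.pdf}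

\bibitem{PV} Popa and Vaes, Acta Math.\ \textbf{212} (2014).

\end{thebibliography}
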